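
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{problem}[theorem]{Problem}
\newtheorem{remark}[theorem]{Remark}

\title{Locally connected connectifications of countable spaces}


\begin{abstract}
A connectification of a space $X$ is a connected space that contains $X$ as a
dense subspace. We show that every countable Tychonoff space without isolated
points has a locally connected Hausdorff connectification. We also construct a
countable Tychonoff space $S$ without isolated points such that no Urysohn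
space containing $S$ as a dense subspace is locally connected at any point of
$S$. Hence $S$ has no locally connected connectification that is Urysohn, and
none that is Tychonoff. The positive construction yields a
characterization, for a class of Lindel\"of spaces with a clopen base, of the
spaces that have a locally connected Hausdorff connectification. All results
are proved in ZFC.
\end{abstract}

\section{The question and the answers}

All spaces are nonempty, and Tychonoff spaces are assumed to be $T_1$. A space
is \emph{crowded} if it has no isolated points. It is \emph{Urysohn} if any two
distinct points have open neighborhoods with disjoint closures. A space is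
\emph{locally connected at} $x$ if every neighborhood of $x$ contains a
connected, not necessarily open, neighborhood of $x$; it is \emph{locally
connected} if it has a base of connected open sets, and then it is locally
connected at each of its points. A \emph{connectification} of $X$ is a connected
space $Y$ that contains $X$ as a dense subspace.

We shall use one consequence of density throughout: if $X$ is dense in $Y$ and
$O\subset Y$ is open, then
\begin{equation}\label{eq:density}
O\subset\overline{O\cap X},
\end{equation}
the closure being taken in $Y$. Indeed, if $G$ is an open neighborhood of a
point of $O$, then $G\cap O$ is open and nonempty, so it meets $X$.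

Being dense in a connected Hausdorff space restricts $X$ in one obvious way.
Suppose that $X$ has at least two points and that $x\in X$ is isolated. If $X$
is dense in a Hausdorff space $Y$, then some open $O\subset Y$ satisfies
$O\cap X=\{x\}$, and \eqref{eq:density} gives
$O\subset\overline{O\cap X}=\{x\}$. So $\{x\}$
is open and closed in $Y$, and $Y$ is not connected. Isolated points must
therefore be excluded. Once they are, one may hope for a connectification, and
even for one that is locally connected. The following problem is posed in
\cite{AT}.

\begin{problem}\label{prob}
Let $X$ be a countable crowded Tychonoff space. Does $X$ have a locally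
connected connectification that is Tychonoff? Urysohn? Hausdorff?
\end{problem}

First countable spaces suggest the answer ``yes''. Let $X$ be countable, crowded,
Tychonoff and first countable. Then $X$ is second countable, hence
metrizable. By Sierpi\'nski's theorem any two
countable crowded metrizable spaces are homeomorphic. So $X$ is homeomorphic to
$\mathbb Q\cap[0,1]$, which is dense in the compact, connected, locally
connected space $[0,1]$. Thus a counterexample, even to the
Tychonoff version, cannot be first countable. Nevertheless, counterexamples
exist for the Tychonoff and Urysohn versions, but not for the Hausdorff version.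

\begin{theorem}\label{thm:hausdorff}
Every countable crowded Tychonoff space has a locally connected Hausdorff
connectification.
\end{theorem}

\begin{theorem}\label{thm:urysohn}
There is a countable crowded Tychonoff space $S$ such that, whenever $Y$ is a
Urysohn space containing $S$ as a dense subspace, $Y$ is not locally connected
at any point of $S$. More precisely, each $s\in S$ has an open neighborhood $O$
in $Y$ such that the component of $O$ containing $s$ meets $S$ only in $s$.
\end{theorem}

In Theorem~\ref{thm:urysohn} the extension $Y$ need not be connected. In
particular $S$ has no locally connected Urysohn connectification. Every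
Tychonoff space is Urysohn: if $f\colon Y\to[0,1]$ is continuous with $f(x)=0$
and $f(y)=1$, then $f^{-1}[0,\tfrac13)$ and $f^{-1}(\tfrac23,1]$ have disjoint
closures. So $S$ has no locally connected Tychonoff connectification either.
The same argument with $f$ covers functionally Hausdorff extensions. Regular
$T_1$ extensions are covered too: if $G\ni x$ and $H\ni y$ are disjoint and open,
then $y\notin\overline G$, and regularity gives an open $H'\ni y$ with
$\overline{H'}\cap\overline G=\emptyset$. In short, the answers to
Problem~\ref{prob} are no, no and yes. The space $S$ witnesses both negative
answers, while by Theorem~\ref{thm:hausdorff} it does have a locally connected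
Hausdorff connectification.

The positive construction uses less than countability. Write $CO(X)$ for the
Boolean algebra of clopen (closed and open) subsets of $X$, and
$\mathfrak c=2^{\aleph_0}$.

\begin{theorem}\label{thm:class}
Let $X$ be a Lindel\"of Hausdorff space with a base of clopen sets, with
$|X|\ge 2$ and $|CO(X)|\le 2^{\mathfrak c}$ (for instance, $|X|\le\mathfrak c$).
The following are equivalent:
\begin{enumerate}
\item[(1)] $X$ has a locally connected Hausdorff connectification;
\item[(2)] $X$ has a Hausdorff connectification;
\item[(3)] $X$ has no nonempty compact open subset.
\end{enumerate}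
In particular, a countable Tychonoff space with at least two points has a
locally connected Hausdorff connectification if and only if it has no isolated
points.
\end{theorem}

The negative and the positive result are two sides of \eqref{eq:density}. If
the trace $O\cap X$ is covered by two sets whose closures in $Y$ are
disjoint, then these closures cover $O$, and $O$ is disconnected as soon as it
meets both of them. In a
Urysohn extension of $S$ we can force this to happen at every point of $S$
(Section~\ref{sec:neg}). In a Hausdorff extension we can prevent it completely,
by adding points that lie in the closures of both pieces whenever a clopen set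
is cut in two (Section~\ref{sec:pos}). Theorem~\ref{thm:class} is derived in
Section~\ref{sec:class}.

\section{A space with no locally connected Urysohn extension}\label{sec:neg}

\subsection{The space $S$}

Let $S=\omega^{<\omega}$ be the set of finite sequences of natural numbers. The
\emph{children} of $s\in S$ are the sequences $s^\frown n$, $n\in\omega$. Call
$U\subset S$ open if every $s\in U$ has all but finitely many of its children in
$U$. Unions and finite intersections of open sets are open, so this is a
topology.

\begin{lemma}\label{lem:S}
$S$ is a countable crowded Tychonoff space.
\end{lemma}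

\begin{proof}
$S$ is countable, and $\{s\}$ is never open because it contains no child of $s$.
For each $t$ the set $S\setminus\{t\}$ is open, since each $s$ has at most one
child equal to $t$; so $S$ is $T_1$.

It remains to find a base of clopen sets; complete regularity then follows by
using characteristic functions. Let $O$ be open and $s\in O$. Put
\[
U=\{t\supseteq s:\ r\in O\text{ whenever }s\subseteq r\subseteq t\}.
\]
Then $s\in U\subset O$. The set $U$ is open: if $t\in U$, then $t\in O$, so
$t^\frown n\in O$ for almost all $n$, and each such $t^\frown n$ lies in $U$.
The complement is open as well. Let $t\notin U$. If $t\not\supseteq s$, then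
$t^\frown n\supseteq s$ only if $t^\frown n=s$, so at most one child of $t$ lies
in $U$. If $t\supseteq s$, then some $r$ with $s\subseteq r\subseteq t$ is not in
$O$, and this $r$ keeps every child of $t$ out of $U$.
\end{proof}

Fix $s\in S$ and put $a_n=s^\frown n$. The definition of the topology gives two
facts.
\begin{enumerate}
\item[(S1)] $a_n\to s$.
\item[(S2)] If $V_n$ is an open neighborhood of $a_n$ in $S$ for each $n$, then
$\{s\}\cup\bigcup_n V_n$ is open in $S$.
\end{enumerate}
Indeed, an open set containing $s$ contains almost all $a_n$. In (S2), all
children of $s$ belong to the union, and a point of $V_n$ has almost all its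
children in $V_n$.

Property (S2) says that a neighborhood of $s$ is obtained by thickening the
points $a_n$ by arbitrarily small amounts, chosen independently. Compare
$\mathbb Q$: for $s=0$, $a_n=2^{-n}$ and
$V_n=\mathbb Q\cap(0.9\cdot2^{-n},\,1.1\cdot 2^{-n})$, the union
$\{0\}\cup\bigcup_nV_n$ is not a neighborhood of $0$, since it misses the points
$0.75\cdot 2^{-n}$, which converge to $0$.

\subsection{One child}

Let $Y$ be a Urysohn space containing $S$ as a dense subspace; closures are taken
in $Y$. To see the mechanism, let us first find a neighborhood $O$ of $s$ such
that no connected subset of $O$ contains both $s$ and $a_0$. Suppose we have open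
sets $A_0\ni a_0$ and $B_0\supset\{s\}\cup\{a_m:m\ge1\}$ of $Y$ with
$\overline{A_0}\cap\overline{B_0}=\emptyset$. Put $V_0=A_0\cap S$ and
$V_m=B_0\cap S$ for $m\ge1$. By (S2) there is an open $O\subset Y$ with
$O\cap S=\{s\}\cup\bigcup_nV_n$, and \eqref{eq:density} gives
\[
O\subset\overline{O\cap S}\subset\overline{A_0}\cup\overline{B_0}.
\]
The right-hand side is a disjoint union of two closed sets, one containing $a_0$
and the other containing $s$. So no connected subset of $O$ contains both $s$ and
$a_0$.

A neighborhood of $s$ can of course avoid $a_0$, so this alone proves nothing.
But a neighborhood of $s$ cannot avoid all $a_n$, and we shall find one $O$ that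
works for all $n$ at once. Two points need care.

First, $B_0$ has to contain infinitely many prescribed points. Here the
convergence $a_n\to s$ helps: it makes the set $\{s\}\cup\{a_m:m\ge1\}$ compact,
and Lemma~\ref{lem:compact} below applies.

Second, imitating the argument above for every $n$ would require $V_m\subset B_n$
for all $n\ne m$. These are infinitely many conditions on $V_m$, and the
intersection need not be open. The remedy is to impose $V_m\subset B_n$ only for
$n<m$. The finitely many remaining pieces $V_m$ with $m<n$ are kept away from
$V_n$ by the conditions already imposed with the roles of $m$ and $n$ exchanged.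

\begin{lemma}\label{lem:compact}
Let $K$ be a compact subset of a Urysohn space $Y$ and $a\in Y\setminus K$. There
are open sets $A\ni a$ and $B\supset K$ with $\overline A\cap\overline B=\emptyset$.
\end{lemma}

\begin{proof}
If $K=\emptyset$, take $A=Y$ and $B=\emptyset$. Otherwise, for $y\in K$ choose
open $A_y\ni a$ and $B_y\ni y$ with disjoint closures. Let $B_{y_1},\dots,B_{y_k}$
cover $K$, and put $A=\bigcap_iA_{y_i}$ and $B=\bigcup_iB_{y_i}$. Then
$\overline B=\bigcup_i\overline{B_{y_i}}$, and
$\overline A\subset\overline{A_{y_i}}$ misses $\overline{B_{y_i}}$ for each $i$.
\end{proof}

\subsection{All children at once}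

The argument uses only (S1) and (S2), so we state it in that generality.

\begin{proposition}\label{prop:split}
Let $X$ be a space, let $s\in X$, and let $(a_n)_{n\in\omega}$ be distinct points
of $X\setminus\{s\}$ with $a_n\to s$, such that for all open neighborhoods $V_n$
of $a_n$ in $X$ the set $\{s\}\cup\bigcup_nV_n$ is a neighborhood of $s$ in $X$.
Let $Y$ be a Urysohn space containing $X$ as a dense subspace. Then there is an
open $O\ni s$ in $Y$ such that every connected $C$ with $s\in C\subset O$
satisfies $C\cap X=\{s\}$. In particular, $Y$ is not locally connected at $s$.
\end{proposition}

\begin{proof}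
Closures are taken in $Y$. For each $n$ the set $K_n=\{s\}\cup\{a_m:m\ne n\}$ is
compact, because an open set containing $s$ contains almost all $a_m$. Also
$a_n\notin K_n$, since the $a_m$ are distinct and different from $s$. By
Lemma~\ref{lem:compact} there are open sets $A_n\ni a_n$ and $B_n\supset K_n$ of
$Y$ with $\overline{A_n}\cap\overline{B_n}=\emptyset$. Put
\[
V_m=A_m\cap\bigcap_{n<m}B_n ,\qquad
R_n=\{s\}\cup\bigcup_{m\ne n}V_m .
\]
Each $V_m$ is an open neighborhood of $a_m$ in $Y$, being a finite intersection of
such neighborhoods: if $n<m$, then $a_m\in K_n\subset B_n$.

\emph{Claim: $\overline{V_n}\cap\overline{R_n}=\emptyset$ for every $n$.} If $m>n$,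
then $V_m\subset B_n$; also $s\in B_n$. Hence
$R_n\subset B_n\cup\bigcup_{m<n}V_m$, and since this is a finite union,
\[
\overline{R_n}\subset\overline{B_n}\cup\bigcup_{m<n}\overline{V_m}.
\]
The set $\overline{V_n}$ misses $\overline{B_n}$ because $V_n\subset A_n$. For
$m<n$ it misses $\overline{V_m}$ because $V_n\subset B_m$ and $V_m\subset A_m$.
This proves the claim.

By hypothesis $\{s\}\cup\bigcup_n(V_n\cap X)$ is a neighborhood of $s$ in $X$. So
there is an open $O\ni s$ in $Y$ with $O\cap X\subset\{s\}\cup\bigcup_nV_n$. For
every $n$ the set on the right equals $V_n\cup R_n$, so \eqref{eq:density} gives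
\[
O\subset\overline{O\cap X}\subset\overline{V_n}\cup\overline{R_n}.
\]
Let $C$ be connected with $s\in C\subset O$. The closed sets $\overline{V_n}$ and
$\overline{R_n}$ are disjoint and cover $C$, and $s\in C\cap\overline{R_n}$; hence
$C\cap\overline{V_n}=\emptyset$. This holds for every $n$, so
\[
C\cap X\subset(O\cap X)\setminus\bigcup_nV_n\subset\{s\},
\]
and $C\cap X=\{s\}$ because $s\in C$.
Finally, a neighborhood of $s$ in $Y$ contains almost all $a_n$. So no such $C$ is
a neighborhood of $s$, and $Y$ is not locally connected at $s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:urysohn}]
By Lemma~\ref{lem:S}, $S$ is countable, crowded and Tychonoff. By (S1) and (S2),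
Proposition~\ref{prop:split} applies to $X=S$ at every $s\in S$, with
$a_n=s^\frown n$. Taking for $C$ the component of $O$ that contains $s$ gives the
more precise statement.
\end{proof}

The Urysohn axiom entered only through Lemma~\ref{lem:compact}.
Theorem~\ref{thm:hausdorff}, applied to $S$, shows that the Hausdorff axiom
cannot replace it in Proposition~\ref{prop:split}.

\section{Locally connected Hausdorff connectifications}\label{sec:pos}

\subsection{Gluing one pair}\label{sub:one}

Consider $X=\mathbb Q$ and the clopen partition of $\mathbb Q$ into
$A=\mathbb Q\cap(-\infty,\sqrt2)$ and $B=\mathbb Q\cap(\sqrt2,\infty)$. Cut $A$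
into the clopen pieces $A_0=\mathbb Q\cap(-\infty,\sqrt2-1)$ and
$A_n=\mathbb Q\cap(\sqrt2-\frac1n,\sqrt2-\frac1{n+1})$ for $n\ge1$. Cut $B$
symmetrically into $B_0=\mathbb Q\cap(\sqrt2+1,\infty)$ and
$B_n=\mathbb Q\cap(\sqrt2+\frac1{n+1},\sqrt2+\frac1n)$ for $n\ge1$. Add one point
$p$ with basic neighborhoods
\[
\{p\}\cup\bigcup_{n\ge k}(A_n\cup B_n),\qquad k\in\omega .
\]
For $k\ge1$ this is $\{p\}\cup\bigl(\mathbb Q\cap(\sqrt2-\frac1k,\sqrt2+\frac1k)\bigr)$,
so $p$ is simply $\sqrt2$. It lies in the closures of both $A$ and $B$, and so
this partition of $\mathbb Q$ does not extend to a clopen partition of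
$\mathbb Q\cup\{p\}$.

The order of $\mathbb Q$ is irrelevant here. Whenever $A=\bigsqcup_nA_n$ and
$B=\bigsqcup_nB_n$ are partitions of disjoint clopen sets into nonempty clopen
pieces with $A\sqcup B=X$, the same neighborhoods define a point $p$ in the
closures of $A$ and $B$. It is separated from each $x\in A_n$ by $A_n$ and the
neighborhood with $k=n+1$, and likewise from each $x\in B_n$. So if we can cut
clopen sets into infinitely many clopen pieces, we can glue any such pair.

To obtain connectedness \emph{and} local connectedness, we glue all pairs of
disjoint nonempty clopen sets, not only those with union $X$. The difficulty is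
to keep the new points apart from each other: the tails of different partitions
may be entangled. We therefore replace the tails in $A$ and in $B$ by two
ultrafilters of clopen sets, one containing $A$ and one containing $B$; the
neighborhoods of $p$ are given by the clopen sets that belong to both. Distinct
ultrafilters can always be separated by a clopen set, and there are so many
ultrafilters that none need be used twice.

\subsection{Clopen partitions}

The next three lemmas show that clopen sets can be cut as required.

\begin{lemma}\label{lem:zero}
Every countable Tychonoff space $X$ has a base of clopen sets.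
\end{lemma}

\begin{proof}
Let $x\in O$ with $O$ open. Take a continuous $f\colon X\to[0,1]$ with $f(x)=0$
and $f=1$ off $O$. Since $f(X)$ is countable, there is
$r\in(0,1)\setminus f(X)$. Then $f^{-1}[0,r)=f^{-1}[0,r]$ is clopen and
$x\in f^{-1}[0,r)\subset O$.
\end{proof}

\begin{lemma}\label{lem:baire}
Every nonempty compact open subset $K$ of a countable Hausdorff space $X$ contains
an isolated point of $X$. So a crowded countable Hausdorff space has no nonempty
compact open subset.
\end{lemma}

\begin{proof}
If $K$ had no isolated point, the countably many sets $K\setminus\{y\}$,
$y\in K$, would be dense and open in $K$ with empty intersection. This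
contradicts the Baire theorem for the compact Hausdorff space $K$. A point
isolated in $K$ is isolated in $X$, because $K$ is open.
\end{proof}

\begin{lemma}\label{lem:partition}
Let $X$ be a Lindel\"of space with a base of clopen sets and without nonempty
compact open subsets. Then every nonempty clopen $U\subset X$ has a partition
$U=\bigsqcup_{n\in\omega}U_n$ into nonempty clopen sets.
\end{lemma}

\begin{proof}
$U$ is not compact, so it has an open cover without a finite subcover. The clopen
subsets of $U$ that lie in some member of this cover also cover $U$. Since $U$ is
closed in $X$, it is Lindel\"of, so countably many of them, $W_0,W_1,\dots$, cover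
$U$. The sets
$W_n'=W_n\setminus\bigcup_{i<n}W_i$ are clopen and pairwise disjoint, and they
cover $U$. If only finitely many were nonempty, finitely many $W_n$, and hence
finitely many members of the original cover, would cover $U$. So infinitely many
$W_n'$ are nonempty, and we enumerate these as $U_0,U_1,\dots$.
\end{proof}

\subsection{Free ultrafilters of clopen sets}

An \emph{ultrafilter of $CO(X)$} is a family $u$ of clopen sets with
$\emptyset\notin u$ that is closed under finite intersections and clopen supersets
and contains exactly one of $W$, $X\setminus W$ for every $W\in CO(X)$. Two
consequences will be used. If $W_1,W_2\notin u$, then $W_1\cup W_2\notin u$, since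
its complement $(X\setminus W_1)\cap(X\setminus W_2)$ is in $u$. If $u\ne u'$, then
$u\not\subset u'$: otherwise there is $C\in u'\setminus u$, and then
$X\setminus C\in u\subset u'$, so that $u'$ contains both $C$ and $X\setminus C$.
We call $u$ \emph{free} if $\bigcap u=\emptyset$. Freeness is what separates a new
point from the points of $X$.

We recall Posp\'{\i}\v{s}il's theorem: there are $2^{\mathfrak c}$ nonprincipal
ultrafilters on $\omega$.

\begin{lemma}\label{lem:free}
Let $U\subset X$ be clopen with a partition $U=\bigsqcup_{n\in\omega}U_n$ into
nonempty clopen sets. Then $U$ belongs to at least $2^{\mathfrak c}$ free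
ultrafilters of $CO(X)$.
\end{lemma}

\begin{proof}
Choose $x_n\in U_n$. For a nonprincipal ultrafilter $\mathcal D$ on $\omega$ put
\[
u_{\mathcal D}=\{W\in CO(X):\{n:x_n\in W\}\in\mathcal D\}.
\]
The map $W\mapsto\{n:x_n\in W\}$ preserves finite intersections, inclusions and
complements, and sends $\emptyset$ to $\emptyset$. So $u_{\mathcal D}$ is an
ultrafilter of $CO(X)$, and it contains $U$.

It is free. A point $y\notin U$ is not in $\bigcap u_{\mathcal D}$ because
$U\in u_{\mathcal D}$. If $y\in U_n$, then $X\setminus U_n$ contains all $x_m$ with
$m\ne n$, so $X\setminus U_n\in u_{\mathcal D}$ because $\mathcal D$ is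
nonprincipal; hence $y\notin\bigcap u_{\mathcal D}$.

If $\mathcal D\ne\mathcal D'$, take $A\in\mathcal D\setminus\mathcal D'$. The set
$\bigcup_{n\in A}U_n$ is open, and so is its complement
$(X\setminus U)\cup\bigcup_{n\notin A}U_n$. So it is clopen, and it belongs to
$u_{\mathcal D}$ but not
to $u_{\mathcal D'}$. Thus $\mathcal D\mapsto u_{\mathcal D}$ is injective, and
Posp\'{\i}\v{s}il's theorem finishes the proof.
\end{proof}

\subsection{Gluing all pairs}

\begin{proposition}\label{prop:glue}
Let $X$ be a Hausdorff space with a base of clopen sets such that every nonempty
clopen set has a partition into countably infinitely many nonempty clopen sets and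
$|CO(X)|\le2^{\mathfrak c}$. Then $X$ has a locally connected Hausdorff
connectification.
\end{proposition}

\begin{proof}
\emph{Choosing the ultrafilters.} List all ordered pairs of disjoint nonempty clopen
sets as $\{(A_\alpha,B_\alpha):\alpha<\kappa\}$, where the cardinal $\kappa$ is the
number of such pairs; then $\kappa\le|CO(X)|^2\le2^{\mathfrak c}$. By recursion on
$\alpha<\kappa$ choose free ultrafilters
\[
u_\alpha\ni A_\alpha,\qquad v_\alpha\ni B_\alpha
\]
of $CO(X)$, both different from all $u_\beta,v_\beta$ with $\beta<\alpha$. This is
possible: fewer than $2^{\mathfrak c}$ ultrafilters have been used before stage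
$\alpha$, and Lemma~\ref{lem:free} offers at least $2^{\mathfrak c}$ for each of
the two choices. Note that $u_\alpha\ne v_\alpha$, because
$A_\alpha\cap B_\alpha=\emptyset$.

\emph{The space $Y$.} Let $Y=X\cup\{p_\alpha:\alpha<\kappa\}$ with distinct new
points $p_\alpha$. For $U\in CO(X)$ put
\[
oU=U\cup\{p_\alpha:\ U\in u_\alpha\cap v_\alpha\}.
\]
Then $oX=Y$, $o\emptyset=\emptyset$, $oU\cap X=U$ and
$oU\cap oV=o(U\cap V)$. So the sets $oU$ form a base of a topology on
$Y$, and this topology induces the original one on $X$. If $oU\ne\emptyset$, then
$U\ne\emptyset$, since $o\emptyset=\emptyset$. Hence $X$ is dense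
in $Y$, and every nonempty open set of $Y$ contains $oU$ for some nonempty
clopen $U$.

\emph{$Y$ is Hausdorff.} For clopen $W$ the sets $oW$ and $o(X\setminus W)$ are
disjoint, so it is enough to find, for any two points, a clopen $W$ with one point
in $oW$ and the other in $o(X\setminus W)$.
\begin{itemize}
\item For $x\ne y$ in $X$, take a clopen $W$ with $x\in W\not\ni y$.
\item For $x\in X$ and $p_\alpha$, freeness gives $W_1\in u_\alpha$ and
$W_2\in v_\alpha$ that do not contain $x$. Let $W=W_1\cup W_2$. Then
$W\in u_\alpha\cap v_\alpha$, so $p_\alpha\in oW$, and $x\in o(X\setminus W)$.
\item For $p_\alpha\ne p_\beta$, let $a$ range over $\{u_\alpha,v_\alpha\}$ and $b$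
over $\{u_\beta,v_\beta\}$. Always $a\ne b$ by the recursion, so we can choose
$C_{ab}\in a\setminus b$. Let $W=\bigcup_a\bigcap_bC_{ab}$. For each $a$ we have
$W\supset\bigcap_bC_{ab}\in a$, so $W\in u_\alpha\cap v_\alpha$ and
$p_\alpha\in oW$. For each $b$ we have $W\subset\bigcup_aC_{ab}\notin b$, so
$W\notin b$. Thus $X\setminus W\in u_\beta\cap v_\beta$ and
$p_\beta\in o(X\setminus W)$.
\end{itemize}

\emph{The new points glue.} We claim that
\begin{equation}\label{eq:glue}
p_\alpha\in\overline{oA_\alpha}\cap\overline{oB_\alpha}
\qquad\text{for every }\alpha<\kappa .
\end{equation}
Let $oW$ be a basic neighborhood of $p_\alpha$. Then $W\in u_\alpha$ and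
$A_\alpha\in u_\alpha$, so $\emptyset\ne W\cap A_\alpha\subset oW\cap oA_\alpha$.
Likewise $W\in v_\alpha$ and $B_\alpha\in v_\alpha$ give
$oW\cap oB_\alpha\ne\emptyset$.

\emph{$oU$ is connected for every nonempty clopen $U$.} Suppose $oU=P\sqcup Q$
with $P,Q$ nonempty and open in $Y$. Choose nonempty clopen sets $U_1,U_2$ with
$oU_1\subset P$ and $oU_2\subset Q$. They are disjoint subsets of $U$, so
$(U_1,U_2)=(A_\alpha,B_\alpha)$ for some $\alpha$. Since
$U\supset U_1\in u_\alpha$ and $U\supset U_2\in v_\alpha$, we have
$U\in u_\alpha\cap v_\alpha$, that is, $p_\alpha\in oU$. By \eqref{eq:glue},
$p_\alpha\in\overline P\cap\overline Q$. But $P$ and $Q$ are open and disjoint, so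
$P\cap\overline Q=\emptyset=Q\cap\overline P$ and $p_\alpha\notin P\cup Q=oU$, a
contradiction.

Thus $Y=oX$ is connected, and the sets $oU$ with $U$ nonempty and clopen, together
with the empty set, form a base of connected open sets.
\end{proof}

The last step shows why arbitrary disjoint pairs are glued, rather than only
partitions of $X$: inside each $oU$ there must be a point that glues the two
pieces.

\begin{proof}[Proof of Theorem~\ref{thm:hausdorff}]
Let $X$ be countable, crowded and Tychonoff. It is Lindel\"of, being countable; it
has a clopen base by Lemma~\ref{lem:zero}; and it has no nonempty compact open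
subset by Lemma~\ref{lem:baire}. So Lemma~\ref{lem:partition} supplies the
partitions required in Proposition~\ref{prop:glue}. Finally,
$|CO(X)|\le2^{\aleph_0}=\mathfrak c\le2^{\mathfrak c}$.
\end{proof}

\begin{remark}
The space $Y$ constructed in the proof of Proposition~\ref{prop:glue} is far from
Urysohn: any two nonempty open subsets of $Y$ have intersecting closures. Indeed,
they contain $oU$ and $oV$ for some nonempty clopen $U$ and $V$. If
$U\cap V\ne\emptyset$, the sets themselves meet. Otherwise
$(U,V)=(A_\alpha,B_\alpha)$ for some $\alpha$, and \eqref{eq:glue} applies.
\end{remark}

\section{The characterization}\label{sec:class}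

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $|X|\le\mathfrak c$, then $|CO(X)|\le2^{\mathfrak c}$ because every clopen set is
a subset of $X$.

The implication (1)$\Rightarrow$(2) is trivial.

(2)$\Rightarrow$(3). This is the argument given for isolated points in the
introduction, with a compact open set in place of a point. Let $Y$ be a Hausdorff
connectification of $X$, and suppose that $U$ is a nonempty compact open subset of
$X$. We may assume $U\ne X$: if $U=X$, replace $U$ by a nonempty proper clopen
subset of $X$. Such a set exists because $X$ is Hausdorff with a clopen base and
has two points, and it is compact because it is closed in the compact space $X$.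
As $U$ is compact and $Y$ is Hausdorff, $U$ is closed in $Y$. Let $O$ be open in
$Y$ with $O\cap X=U$. By \eqref{eq:density}, $O\subset\overline{O\cap X}=\overline U=U$,
so $U=O$ is open in $Y$. Thus $U$ is a nonempty proper clopen subset of the
connected space $Y$, a contradiction.

(3)$\Rightarrow$(1). By Lemma~\ref{lem:partition}, every nonempty clopen subset of
$X$ has a partition into countably infinitely many nonempty clopen sets. As
$|CO(X)|\le2^{\mathfrak c}$, Proposition~\ref{prop:glue} applies.

For the last sentence, let $X$ be countable and Tychonoff with at least two points.
It is Lindel\"of, has a clopen base by Lemma~\ref{lem:zero}, and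
$|X|\le\mathfrak c$; so the equivalence applies. If $x$ is isolated, then $\{x\}$
is a nonempty compact open set. Conversely, a nonempty compact open set contains an
isolated point of $X$ by Lemma~\ref{lem:baire}. So (3) says exactly that $X$ has no
isolated points.
\end{proof}

The condition $|X|\ge2$ excludes only the one-point space, which is its own
locally connected Hausdorff connectification although it is compact and open in
itself. The Lindel\"of property was used only in Lemma~\ref{lem:partition}, to
turn noncompactness into an infinite clopen partition. The bound on $|CO(X)|$ was
used only to ensure that the recursion in Proposition~\ref{prop:glue} never runs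
out of free ultrafilters.

\begin{thebibliography}{9}
\bibitem{AT}
\emph{Connectedness And Local Connectedness Of Topological Groups And Extensions},\\
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9904/alastkac.pdf}
\end{thebibliography}

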